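# Recurrence of simple random walk on planar Boolean percolation clusters

## The Boolean graph, recurrence, and effective conductance

**Definition (Boolean graph).** Fix $\eta\in(0,\infty)$. Let $M=\{m_n\}_{n\ge1}$ be the points of a Poisson point process on $\mathbf R^2$ with intensity $\eta$, and let $\{r_n\}_{n\ge1}$ be i.i.d. random variables with values in $[0,\infty)$, independent of the point process. We write $r$ for a generic copy of $r_n$. The graph $\Gamma=(G,E)$ has vertex set $G=M$ and edge set
$$E=\{\langle m_i,m_j\rangle: i\ne j,\ r_i+r_j\ge|m_i-m_j|\}.$$
So each point carries a closed disc of radius $r_n$, and two points are joined when their discs meet.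

*Example.* Take three points $m_1=(0,0)$, $m_2=(3,0)$, $m_3=(0,5)$ with radii $2,1,1$. Then $r_1+r_2=3=|m_1-m_2|$, so $m_1$ and $m_2$ are joined. The sum $r_1+r_3=3$ is less than $5$, and $r_2+r_3=2$ is less than $\sqrt{34}$, so $m_3$ is isolated. Note also that a point with radius $s$ is joined to every vertex at distance at most $s$, whatever the radius of that vertex. A large disc therefore produces a vertex of large degree with long edges.

**Definition (clusters).** A *component* is a maximal connected subgraph of $\Gamma$. An *$\infty$-cluster* is a component with infinitely many vertices. Almost surely there is at most one.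

*Example.* If $r_n=0$ for all $n$, there are almost surely no edges, and every component is a single vertex. For the deterministic configuration with centers $(n,0)$, $n\in\mathbf Z$, and all radii $\frac12$, the graph is one infinite path.

**Tools from Poisson processes.** We use marking and independence: the marked points $(m_n,r_n)$ form a Poisson process; the points with marks in disjoint sets, or with centers in disjoint regions, form independent Poisson processes. We use the Mecke formula: expectations of sums over points (or over ordered pairs of distinct points) are integrals over the locations and marks, with the points in question added to the process. For instance, if $\mathcal S$ is a Poisson process of intensity $\eta'$ and $\mathcal B$ is independent of it, then for $h\ge0$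
$$\mathbf E\sum_{x\ne y\in\mathcal S}h(x,y,\mathcal B)=\eta'^2\int\!\!\int\mathbf E[h(x,y,\mathcal B)]\,dx\,dy .$$
Finally, the independently marked homogeneous Poisson process is ergodic under translations.

**Lemma 1 (degrees).** If $\mathbf E[r^2]<\infty$, then almost surely $\Gamma$ is locally finite (all degrees are finite). If $\mathbf E[r^2]=\infty$, then almost surely every vertex has infinite degree.

*Proof.* Add a point at $x$ with radius $s$ to the process. Its neighbors are the points $(m,r)$ with $|m-x|\le s+r$. Their number is Poisson with mean $\eta\pi\,\mathbf E[(s+r)^2]$. If $\mathbf E[r^2]<\infty$ this mean is finite, so the degree is almost surely finite. If $\mathbf E[r^2]=\infty$ the mean is infinite, because $(s+r)^2\ge r^2$, so the degree is almost surely infinite. By the Mecke formula, the expected number of vertices in $B(0,n)$ with infinite degree (first case), or with finite degree (second case), is $0$ for each $n$. $\square$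

**Definition (networks, recurrence).** A *network* is a locally finite graph with conductances $c(e)\in(0,\infty)$ on its edges; put $c(o)=\sum_{e\ni o}c(e)$. The network walk crosses an edge $e$ at its current position $o$ with probability $c(e)/c(o)$. Simple random walk is the case $c\equiv1$. A connected network is *recurrent* if the walk started at a vertex returns to it with probability $1$, and *transient* otherwise. A finite component is trivially recurrent.

**Definition (energy, effective conductance).** For a function $F$ on vertices and an edge $e=\langle x,y\rangle$, let $(dF(e))^2=(F(x)-F(y))^2$. The *energy* of $F$ is $\sum_ec(e)(dF(e))^2$. For an infinite connected network, a vertex $o$ and a finite vertex set $A\ni o$, the effective conductance $C_{\rm eff}(o\leftrightarrow A^c)$ is the minimal energy of a function with $F(o)=1$ and $F=0$ off $A$. The effective resistance is $R_{\rm eff}=1/C_{\rm eff}$.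

**Fact (Dirichlet's principle).** For $F$ with $F(o)=1$ and $F=0$ off $A$,
$$\sum_ec(e)(dF(e))^2\ \ge\ C_{\rm eff}(o\leftrightarrow A^c)=c(o)\,\mathbf P_o(\text{exit }A\text{ before returning to }o)\ \ge\ c(o)\,\mathbf P_o(\text{never return to }o).\tag{1}$$
The last inequality holds because a walk on an infinite connected network almost surely leaves the finite set $A$. Consequently, *if the energy can be made arbitrarily small over such pairs $(A,F)$, the network is recurrent.*

*Example.* On the path $0,1,2,\dots$ with unit conductances, $o=0$ and $A=\{0,\dots,n-1\}$, the function $F(x)=\max(0,1-x/n)$ has energy $n\cdot n^{-2}=1/n$. So the path is recurrent. Here $R_{\rm eff}(0\leftrightarrow A^c)=n$, the resistance of $n$ unit resistors in series.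

## Does the walk stay recurrent when the radii are heavy-tailed?

By Lemma 1, the walk is defined exactly when $\mathbf E[r^2]<\infty$. The following is known: if $\mathbf E[r^{4+\varepsilon}]<\infty$ for some $\varepsilon>0$ and an $\infty$-cluster exists almost surely, then almost surely the walk on it is recurrent. The remaining case is $\mathbf E[r^2]<\infty$ with $\mathbf E[r^{4+\varepsilon}]=\infty$ for every $\varepsilon>0$. The question, taken from "Heat Kernel Estimates for Random Walks on Some Kinds of One-dimensional Continuum Percolation Clusters" (doi:10.3836/tjm/1313074443), is whether the walk can become transient there, or is always recurrent.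

There is a reason to take transience seriously. In long range percolation on $\mathbf Z^2$, where distinct points $x,y$ are joined independently with probability $p(x,y)\sim|x-y|^{-s}$, the walk on the infinite cluster is transient for $2<s<4$ and recurrent for $s\ge4$. Long edges can create transience in the plane. In the Boolean graph they do not.

**Theorem A.** Let $d=2$, $\eta\in(0,\infty)$ and $\mathbf E[r_n^2]<\infty$. Almost surely, simple random walk on every connected component of $\Gamma$ is recurrent. In particular, whenever an $\infty$-cluster exists, the walk on it is a.s. recurrent. This covers every case with $\mathbf E[r_n^2]<\infty$ and $\mathbf E[r_n^{4+\varepsilon}]=\infty$ for all $\varepsilon>0$.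

**Theorem B.** Let $\eta\in(0,\infty)$.

1. (*Range.*) If $\mathbf E[r_n^2]=\infty$, a.s. every vertex has infinite degree, so the walk is undefined. If $\mathbf E[r_n^2]<\infty$, $\Gamma$ is a.s. locally finite. Hence simple random walk is recurrent whenever it is defined.
2. (*Weights.*) Let $\mathbf E[r_n^2]<\infty$ and let $\psi:[0,\infty)\to(0,\infty)$ be nondecreasing, growing arbitrarily fast. Almost surely, for all conductances with $0<c(\langle m_i,m_j\rangle)\le\psi(\max(r_i,r_j))$, every component is a recurrent network.
3. (*Rate.*) Let $\mathbf E[r_n^2]<\infty$ and suppose an $\infty$-cluster exists a.s. There is a deterministic $c>0$ such that a.s., for every vertex $o$ of the $\infty$-cluster,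
$$\liminf_{R\to\infty}\frac{R_{\rm eff}(o\leftrightarrow\{x:|x|\ge R\})}{\log R}\ge c.$$

## Bounded radii: averaging cutoffs over scales

Suppose first that $r\le R_0$ almost surely, for some $R_0>0$. Then every edge has length at most $L_0:=2R_0$. Put $L_n=100^nL_0$ and
$$g_n(y)=\min\bigl(1,\max(0,\,2-|y|/(2L_n))\bigr).$$
This function is $1$ on $|y|\le2L_n$, is $0$ on $|y|\ge4L_n$, and is $\frac1{2L_n}$-Lipschitz. If it differs at the ends of an edge, both ends have norm in $[1.8L_n,4.2L_n]$, since $L_0\le L_n/100$ for $n\ge1$. Each edge contributes at most $L_0^2/(4L_n^2)$ to the energy. By the Mecke formula, the expected number of ordered pairs $(x,y)$ with $|x|\le5L_n$ and $0<|x-y|\le L_0$ is $\eta^2\cdot25\pi L_n^2\cdot\pi L_0^2$. So the expected energy of $g_n$ is at most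
$$\frac{L_0^2}{4L_n^2}\cdot25\pi^2\eta^2L_n^2L_0^2=\tfrac{25}4\pi^2\eta^2L_0^4,$$
which is *bounded in $n$, but does not tend to $0$*. Averaging over scales makes it small. The annuli $[1.8L_n,4.2L_n]$ are disjoint for different $n$, so each edge sees at most one $g_n$ vary. Hence the average of $N$ of these functions has energy $N^{-2}$ times the sum of $N$ energies, whose expectation is $O(1/N)$. By Fatou's lemma the energies of the averages tend to $0$ along a random subsequence, and (1) gives recurrence.

What made this work is a bounded expected energy per scale. The aim is to keep that under $\mathbf E[r^2]<\infty$ alone.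

## Euclidean cutoffs pay the fourth moment

Use the same $g_n$ with unbounded radii. A vertex of radius $r$ has at least about $r^2$ neighbors, and $g_n$ differs by about $r/L_n$ across a typical one of these edges. There are about $L_n^2$ vertices near the annulus, so we expect to pay $\mathbf E[r^4;\,r\le L_n]$. Let us verify that this is a genuine lower bound.

Write $L=L_n$. Consider ordered pairs in which the first point has position $x$ with $2.5L\le|x|\le3.5L$ and radius $r\le L/2$, and the second point $y$ lies in $B(x,r)$. Each such pair is an edge, and $2L\le|y|\le4L$, so $|g_n(x)-g_n(y)|=\bigl||x|-|y|\bigr|/(2L)$. The disc of radius $r/4$ centered at $x-\frac r2\frac{x}{|x|}$ lies in $B(x,r)$, has area $\pi r^2/16$, and each of its points has $|y|\le|x|-r/4$. So it contributes at least $\frac{\pi r^2}{16}\cdot\frac{r^2}{64L^2}$ to the integral over $y$. The annulus for $x$ has area $6\pi L^2$. Each edge appears in at most two ordered pairs, so the Mecke formula gives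
$$\mathbf E\sum_e(dg_n(e))^2\ \ge\ b_n:=\tfrac{3\pi^2}{1024}\,\eta^2\,\mathbf E[r^4;\,r\le L_n/2].$$

Take $\mathbf P(r>t)=t^{-3}$ for $t\ge1$. Then $\mathbf E[r^2]=3$, while $\mathbf E[r^4;r\le L/2]=\int_1^{L/2}3\,dt=3(L/2-1)$ for $L\ge2$. So (with $L_0\ge2$) $b_n$ grows geometrically in $n$. Reweighting the scales does not help in expectation. Let $w_n\ge0$ with $\sum_{n\le N}w_n=1$. All the $g_n$ are nonincreasing in $|y|$, so across a given edge all their differences have the same sign. Hence the expected energy of $\sum_nw_ng_n$ is at least $\sum_nw_n^2b_n$, and by the Cauchy–Schwarz inequality this is at least $\bigl(\sum_{n\ge1}1/b_n\bigr)^{-1}>0$, uniformly in $N$ and the weights. Expectations of energies of such averages give nothing.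

## Making the test function constant on discs

The wasted energy sits on edges at vertices of large radius. All of these can be made free at once. If $\langle m_i,m_j\rangle$ is an edge with $r_i\ge r_j$, then
$$|m_i-m_j|\le r_i+r_j\le2r_i,\qquad\text{so}\qquad m_i,m_j\in B(m_i,2r_i),\tag{2}$$
where $B(x,s)$ denotes the closed disc. A test function that is *exactly constant on $B(m,2r)$ for every point with $r>R_0$* varies only across edges between two points of radius at most $R_0$, and these have length at most $L_0$.

What does constancy on one disc cost? Put $\rho=2r$, $r>R_0$, and consider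
$$\varphi(y)=m+\theta(|y-m|)(y-m),\qquad\theta(s)=\min(1,\max(0,s/\rho-1)).$$
This map sends $B(m,\rho)$ to $m$ and is the identity where $|y-m|\ge2\rho$. Suppose $|y'-m|\le2\rho$. Writing $\varphi(y)-\varphi(y')=\theta(|y-m|)(y-y')+(\theta(|y-m|)-\theta(|y'-m|))(y'-m)$ and using that $\theta$ is $1/\rho$-Lipschitz, we get $|\varphi(y)-\varphi(y')|\le(1+2)|y-y'|$. If both points are outside $B(m,2\rho)$, $\varphi$ is the identity at both. So $\varphi$ is $3$-Lipschitz. Then $g_n\circ\varphi$ is constant on $B(m,2r)$, agrees with $g_n$ outside $B(m,4r)$, and is $\frac3{2L_n}$-Lipschitz. The edges of length at most $L_0<2r$ that touch $B(m,4r)$ have both ends in $B(m,6r)$. The expected energy they carry, when they join points of radius at most $R_0$, is at most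
$$\frac{9L_0^2}{4L_n^2}\cdot\eta^2\cdot36\pi r^2\cdot\pi L_0^2=81\pi^2\eta^2L_0^4\,\frac{r^2}{L_n^2}.$$
So one disc costs $r^2/L_n^2$ instead of $r^4/L_n^2$. With about $\eta L_n^2$ discs around, this suggests a total of order $\mathbf E[r^2]$, which is the right moment.

The difficulty is that there are many discs, and collapsing maps interfere. Let $m=(0,0)$, $m'=(1.5,0)$ and $\rho=\rho'=1$, with maps $\varphi,\varphi'$ as above. Apply $\varphi$ first. The points $(0.5,0)$ and $(1.5,0)$ of $B(m',1)$ go to $(0,0)$ and $(0.75,0)$. These are at distances $1.5$ and $0.75$ from $m'$, so $\varphi'$ sends them to $(0.75,0)$ and $(1.5,0)$. Thus $\varphi'\circ\varphi$ is *not* constant on $B(m',1)$: the first map pushed part of the second disc out of the zone where the second map is constant.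

Two observations repair this. First, maps of widely separated scales do not interfere: if the smaller scale acts first, it moves points only by a small fraction of the larger scale, and a set once collapsed to a point stays a point. Second, at a single scale, groups of discs that are well separated from each other can be collapsed simultaneously, each group as one set. What remains is the groups at one scale that are neither close together nor well separated. These are passed on to the next scale, as if they were one larger disc. Such a coincidence needs two rare, independent events, so its probability is squared from one scale to the next. We now carry this out.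

## Bad boxes and their probabilities

Assume $\mathbf E[r^2]<\infty$ from here on. Fix $\lambda=100$ and $K=529\lambda^2=5.29\cdot10^6$. For $R_0>0$ put $L_0=2R_0$ and $L_k=\lambda^kL_0$. Choose $R_0$ so large that
$$\varepsilon:=36\,\eta\lambda^2\,\mathbf E[r^2;\,r>R_0]\le\frac1{4K}.\tag{3}$$

**Definition (small, big, level).** A point $(m,r)$ is *small* if $r\le R_0$ and *big* if $r>R_0$. A big point has *level* $k\ge1$ if $L_{k-1}<2r\le L_k$.

Every big point has exactly one level, and the small and the big points form independent Poisson processes. *Example.* With $R_0=1$ (only to have numbers) $L_0=2$, $L_1=200$, $L_2=20000$. Radius $5$ has level $1$, and radius $150$ has level $2$.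

**Definition (boxes).** A *$k$-box* is a set $v+[0,L_k)^2$ with $v\in L_k\mathbf Z^2$. The $k$-boxes partition $\mathbf R^2$, and each is contained in a unique $(k+1)$-box. We write $\operatorname{dist}$ for the (infimum) Euclidean distance.

**Definition (bad, isolated).** No $0$-box is bad. For $k\ge1$, a $k$-box $Q$ is *bad* if at least one of these holds:

* (P) $B(m,2r)\cap Q\ne\emptyset$ for some big point $(m,r)$ of level $k$;
* (S) $Q$ contains a bad $(k-1)$-box that is not isolated.

A bad $j$-box $Q'$ is *isolated* if there is no bad $j$-box $Q''$ with $2L_j<\operatorname{dist}(Q',Q'')\le10L_j$.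

*Example 1.* Suppose the only big point has center $0$ and $2r=\frac12L_1$. The bad $1$-boxes are the four that meet at the origin. Their mutual distances are $0$, so all are isolated. No $2$-box is bad by (P) or by (S), and by induction no $k$-box with $k\ge2$ is bad.

*Example 2.* Add a second big point with center $(5L_1,0)$ and the same radius. Now there are four more bad $1$-boxes, filling $[4L_1,6L_1)\times[-L_1,L_1)$. Each of the first four is at distance $3L_1$ or $4L_1$ from a box of the second group in the same row, and vice versa. So none of the eight is isolated. They lie in the four $2$-boxes that meet at the origin, and these are bad by (S). These four touch and are the only bad $2$-boxes, so they are isolated, and no higher box is bad.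

**Step 1: locality.** The purpose is to obtain independence. We claim: *whether a $k$-box $Q$ is bad is determined by the big points with center in $\{z:\operatorname{dist}(z,Q)\le L_k\}$.* For $k=0$ there is nothing to determine. Let $k\ge1$. In (P), a disc that meets $Q$ has its center within $2r\le L_k$ of $Q$. In (S) we must know the badness of the $(k-1)$-boxes $Q'\subset Q$ and of the $(k-1)$-boxes $Q''$ within distance $10L_{k-1}$ of some such $Q'$. By induction the relevant centers are within $L_{k-1}$ of $Q'$ or of $Q''$. As $\operatorname{diam}Q''=\sqrt2L_{k-1}$, they are within $(10+\sqrt2+1)L_{k-1}\le13L_{k-1}\le L_k$ of $Q$. This proves the claim. If two $k$-boxes are at distance greater than $2L_k$, their neighborhoods of radius $L_k$ are disjoint, so *their badness events are independent*.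

**Step 2: the recursion.** The purpose is to show that bad boxes have summable probabilities. Let $\pi_k$ be the probability that a $k$-box is bad. It does not depend on the box, since translations in $L_k\mathbf Z^2$ preserve all grids of level at most $k$. Let $\varepsilon_k$ be the probability of (P). The centers relevant for (P) lie in a square of side $3L_k$. By Markov's inequality, and since $L_k=\lambda L_{k-1}\le2\lambda r$ at level $k$,
$$\varepsilon_k\le9\eta L_k^2\,\mathbf P(L_{k-1}<2r\le L_k)\le36\eta\lambda^2\,\mathbf E[r^2;\,L_{k-1}<2r\le L_k],\qquad\sum_{k\ge1}\varepsilon_k\le\varepsilon.\tag{4}$$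
If (S) holds, there are bad $(k-1)$-boxes $Q'\subset Q$ and $Q''$ with $2L_{k-1}<\operatorname{dist}(Q',Q'')\le10L_{k-1}$. There are $\lambda^2$ choices for $Q'$. If $Q''$ is offset from $Q'$ by $a$ grid steps in some coordinate, $a\neq 0$, the gap in that coordinate is $(|a|-1)L_{k-1}$, so $|a|\le11$; this leaves at most $23^2=529$ choices for $Q''$. For each pair the two badness events are independent by Step 1. Hence
$$\pi_k\le\varepsilon_k+K\pi_{k-1}^2,\qquad\pi_0=0.$$
If $\pi_{k-1}\le\frac1{2K}$, then $K\pi_{k-1}^2\le\frac12\pi_{k-1}\le\frac1{4K}$, so $\pi_k\le\varepsilon+\frac1{4K}\le\frac1{2K}$ by (3). By induction $\pi_k\le\varepsilon_k+\frac12\pi_{k-1}$ for all $k\ge1$. Summing over $k\le N$ gives $\sum_{k\le N}\pi_k\le\varepsilon+\frac12\sum_{k\le N}\pi_k$, and therefore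
$$\sum_{k\ge1}\pi_k\le2\varepsilon.\tag{5}$$

**Step 3: classes of isolated boxes.** The purpose is to find the sets to be collapsed at scale $j$. Two isolated bad $j$-boxes are at distance at most $2L_j$ or more than $10L_j$. On isolated bad $j$-boxes, the relation "distance at most $2L_j$" is an equivalence relation: if $Q\sim P\sim R$, then $\operatorname{dist}(Q,R)\le(2+\sqrt2+2)L_j<10L_j$, hence $\operatorname{dist}(Q,R)\le2L_j$. For an equivalence class let $S$ be the union of its boxes; we call $S$ a *class*. Any two points of $S$ lie in boxes at distance at most $2L_j$, so
$$\operatorname{diam}S\le(2+2\sqrt2)L_j<5L_j.\tag{6}$$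
In particular a class has finitely many boxes, and distinct classes are at distance greater than $10L_j$. In Example 1 there is one class, $S=[-L_1,L_1)^2$, at level $1$. In Example 2 there is no class at level $1$ and one class, $[-L_2,L_2)^2$, at level $2$.

## Collapsing maps at every scale

**Step 4: the map at one scale.** The purpose is to collapse all classes at level $j$ simultaneously, with a Lipschitz constant that does not depend on anything. Fix $j\ge1$. For a class $S$ let $h_S(y)=\operatorname{dist}(y,S)$ and let $c_S$ be the lexicographically smallest lower-left corner of its boxes; $c_S\in S$ because boxes contain their lower-left corners. Put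
$$\theta(h)=\min\bigl(1,\max(0,\,h/L_j-3)\bigr),\qquad\varphi_S(y)=c_S+\theta(h_S(y))\,(y-c_S).$$
Then $\varphi_S\equiv c_S$ on $\{h_S\le3L_j\}$ and $\varphi_S$ is the identity on $\{h_S\ge4L_j\}$. If $h_S(y')\le4L_j$, then $|y'-c_S|\le4L_j+5L_j=9L_j$ by (6). Hence $|\varphi_S(y')-y'|=(1-\theta(h_S(y')))\,|y'-c_S|\le9L_j$. For such $y'$ and any $y$,
$$\varphi_S(y)-\varphi_S(y')=\theta(h_S(y))(y-y')+\bigl(\theta(h_S(y))-\theta(h_S(y'))\bigr)(y'-c_S).$$
Since $\theta\circ h_S$ is $1/L_j$-Lipschitz, this has norm at most $|y-y'|+\frac{|y-y'|}{L_j}\,9L_j=10|y-y'|$. If both $h_S$-values exceed $4L_j$, $\varphi_S$ is the identity at both points. So $\varphi_S$ is $10$-Lipschitz.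

The sets $\{h_S<5L_j\}$ are disjoint for distinct classes, which are more than $10L_j$ apart. Define $\Phi_j=\varphi_S$ on $\{h_S<5L_j\}$ for each class $S$ at level $j$, and $\Phi_j=\mathrm{id}$ elsewhere. The sets $\{h_S<5L_j\}$ and the set $\{h_S>4L_j\ \forall S\}$ are open (the latter because only finitely many classes come near a bounded region), and they cover the plane. On each of them $\Phi_j$ is $10$-Lipschitz: it is $\varphi_S$ on the former, and the identity on the latter. By the Lebesgue number lemma, any segment can be cut into finitely many subsegments, each inside one of these sets. Adding up over the subsegments shows that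
$$\Phi_j\text{ is }10\text{-Lipschitz on }\mathbf R^2,\qquad|\Phi_j(y)-y|\le9L_j.$$

**Step 5: composition.** The purpose is to let small scales act first. Let $\Psi_0=\mathrm{id}$ and $\Psi_j=\Phi_j\circ\Psi_{j-1}$. For $j\ge1$,
$$|\Psi_{j-1}(y)-y|\le\sum_{1\le i<j}9L_i\le9L_j\sum_{l\ge1}100^{-l}=\tfrac{9}{99}L_j=\tfrac1{11}L_j.\tag{7}$$
So when $\Phi_j$ acts, all earlier maps together have moved points by only a small fraction of $L_j$. The gap between $2L_j$ (separation within a class) and $3L_j$ (zone of collapse) absorbs this.

**Lemma 2 (constancy).** Let $(m,r)$ be big of level $k\le n$, let $B=B(m,2r)$, and suppose no bad $n$-box meets $B$. Then $\Psi_{n-1}$ is constant on $B$.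

*Proof.* We look for the scale at which the disc stops being surrounded by bad boxes. Let $\mathcal P_i$ be the statement "every $i$-box that meets $B$ is bad". $\mathcal P_k$ holds by (P). $\mathcal P_n$ fails, since some $n$-box meets $B$ and it is not bad. So $k<n$, and there is $j\in[k,n-1]$ such that $\mathcal P_j$ holds and $\mathcal P_{j+1}$ fails. Take a non-bad $(j+1)$-box $Q$ and a point $x\in Q\cap B$, and let $Q'$ be the $j$-box containing $x$, so $Q'\subset Q$. By $\mathcal P_j$, $Q'$ is bad. It is isolated, since otherwise $Q$ would be bad by (S). Let $S$ be its class. Since $x\in S$ and $\operatorname{diam}B=4r\le2L_k\le2L_j$, we have $B\subset\{h_S\le2L_j\}$. By (7), $\Psi_{j-1}(B)\subset\{h_S\le3L_j\}$, and there $\Phi_j\equiv c_S$. So $\Psi_j$ is constant on $B$, and hence so is $\Psi_{n-1}$. $\square$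

**Step 6: how much the maps stretch.** The purpose is to bound the distortion of short edges, in expectation, over all scales at once. The bound $10^{n-1}$ for the Lipschitz constant of $\Psi_{n-1}$ is useless. But $\Phi_j$ stretches only in the transition region $3L_j\le h_S\le4L_j$, and few points are near such a region.

**Definition (distortion weight).** For $x\in\mathbf R^2$ and $j\ge1$, let $E_j(x)$ be the event that there is a bad $j$-box $Q$ with $2.8L_j\le\operatorname{dist}(x,Q)\le4.2L_j$. Put
$$W(x)=\prod_{j\ge1}\bigl(1+9\cdot1_{E_j(x)}\bigr)^2\in[1,\infty].$$

*Example.* If there are no big points, $W\equiv1$. In Example 1, $W(x)=100$ if one of the four bad $1$-boxes is at distance between $2.8L_1$ and $4.2L_1$ from $x$, and $W(x)=1$ otherwise.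

**Lemma 3 (distortion).** If $0<|x-y|\le L_0$, then for all $n\ge1$
$$|\Psi_{n-1}(x)-\Psi_{n-1}(y)|^2\le|x-y|^2\,W(x).$$
Moreover $\mathbf E[W(x)]\le2$ for every $x\in\mathbf R^2$.

*Proof of the first claim.* Let $\gamma_j$ be the curve $\Psi_j$ restricted to the segment $[x,y]$. It is rectifiable, being the Lipschitz image of a segment, and $\gamma_j=\Phi_j\circ\gamma_{j-1}$.

Suppose first that $\gamma_{j-1}$ meets none of the sets $\{3L_j\le h_S\le4L_j\}$. Then it lies in the union of the pairwise disjoint open sets $\{h_S<3L_j\}$ ($S$ a class at level $j$) and $\{h_S>4L_j\ \forall S\}$. By connectedness it lies in one of them. On each of them $\Phi_j$ is constant or the identity, so $\operatorname{length}(\gamma_j)\le\operatorname{length}(\gamma_{j-1})$.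

Otherwise we use only $\operatorname{length}(\gamma_j)\le10\operatorname{length}(\gamma_{j-1})$. In this case there are $z\in[x,y]$ and a class $S$ such that $z'=\Psi_{j-1}(z)$ satisfies $3L_j\le h_S(z')\le4L_j$. By (7), $|z'-x|\le|z'-z|+|z-x|\le L_j/11+L_0\le0.2L_j$. So $2.8L_j\le\operatorname{dist}(x,S)\le4.2L_j$. The box of $S$ nearest to $x$ is a bad $j$-box at this distance from $x$, so $E_j(x)$ occurs.

In both cases $\operatorname{length}(\gamma_j)\le(1+9\cdot1_{E_j(x)})\operatorname{length}(\gamma_{j-1})$. Multiplying over $1\le j\le n-1$ and squaring gives the claim.

*Proof of the second claim.* By Step 1, $E_j(x)$ is determined by the big points whose centers $z$ lie within $L_j$ of some box $Q$ with $2.8L_j\le\operatorname{dist}(x,Q)\le4.2L_j$. Such $z$ satisfy $1.8L_j\le|z-x|\le(4.2+\sqrt2+1)L_j\le7L_j$. These annuli are disjoint for different $j$, because $7L_j<1.8L_{j+1}$. So the events $E_j(x)$, $j\ge1$, are independent. The $j$-boxes within distance $4.2L_j$ of $x$ lie in a square of side $10.4L_j$, whose area is $108.16L_j^2$. So there are at most $108$ of them, and $\mathbf P(E_j(x))\le108\pi_j$. Since $(1+9\cdot1_E)^2=1+99\cdot1_E$, independence,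 monotone convergence and (5) give
$$\mathbf E[W(x)]=\prod_{j\ge1}\bigl(1+99\,\mathbf P(E_j(x))\bigr)\le\exp\Bigl(99\cdot108\sum_j\pi_j\Bigr)\le\exp(21384\,\varepsilon)\le2,$$
because $\varepsilon\le1/(4K)=1/(2.116\cdot10^7)$. $\square$

## Test functions with bounded energy per scale: proof of Theorem A

**Step 7: the test functions.** We compose the cutoff $g_n$ with the collapsing maps: for $n\ge1$ let
$$g_n(y)=\min\bigl(1,\max(0,\,2-|y|/(2L_n))\bigr),\qquad f_n=g_n\circ\Psi_{n-1}.$$
Since $g_n=1$ on $|y|\le2L_n$, $g_n=0$ on $|y|\ge4L_n$, and $\Psi_{n-1}$ moves points by at most $L_n/11$,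
$$f_n=1\ \text{ on }|x|\le1.9L_n,\qquad f_n=0\ \text{ on }|x|\ge4.1L_n.\tag{8}$$

**Step 8: good scales.** The purpose is to guarantee the hypotheses of Lemma 2 near the origin, for all large $n$. Let $G_k$ be the event that some big point of level $k$ has $B(m,2r)\cap B(0,5L_k)\ne\emptyset$. Then $|m|\le5L_k+2r\le6L_k$, so
$$\mathbf P(G_k)\le36\pi\eta L_k^2\,\mathbf P(L_{k-1}<2r\le L_k)\le144\pi\eta\lambda^2\,\mathbf E[r^2;\,L_{k-1}<2r\le L_k],$$
which is summable in $k$. Let $G_k'$ be the event that some bad $k$-box meets $B(0,7L_k)$. The boxes that meet this disc lie in a square of side $16L_k$, so $\mathbf P(G_k')\le256\pi_k$, summable by (5). By the Borel–Cantelli lemma there is almost surely a finite $n_0\ge1$ such that neither $G_k$ nor $G_k'$ occurs for any $k\ge n_0$.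

**Step 9: constancy on all big discs.** We claim that *for $n\ge n_0$, $f_n$ is constant on $B(m,2r)$ for every big $(m,r)$.* If $B(m,2r)$ misses $B(0,5L_n)$, then $f_n=0$ on it by (8). Suppose it meets $B(0,5L_n)$, and let $k$ be the level of $(m,r)$. If $k>n$, the disc would also meet $B(0,5L_k)$, and $G_k$ would occur with $k\ge n_0$, a contradiction. So $k\le n$. Then $\operatorname{diam}B(m,2r)=4r\le2L_n$, so $B(m,2r)\subset B(0,7L_n)$. As $G_n'$ does not occur, no bad $n$-box meets $B(m,2r)$. By Lemma 2, $\Psi_{n-1}$ is constant on this disc, and so is $f_n$.

Consequently, for $n\ge n_0$, edges with a big endpoint cost nothing. Label such an edge $\langle m_i,m_j\rangle$ with $r_i\ge r_j$; then $m_i$ is big, both endpoints lie in $B(m_i,2r_i)$ by (2), and $f_n(m_i)=f_n(m_j)$. So $f_n$ varies only across edges $\langle x,y\rangle$ joining two small points, and for these $|x-y|\le2R_0=L_0$.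

**Step 10: energy per scale.** The purpose is to bound the expected energy uniformly in $n$. Let $n\ge n_0$. If $f_n(x)\ne f_n(y)$ on an edge between small points, then
$$|x|,|y|\in[1.8L_n,\,4.2L_n].\tag{9}$$
Indeed $L_0\le L_n/100$. If one endpoint had norm below $1.8L_n$, both would have norm below $1.9L_n$; if one had norm above $4.2L_n$, both would have norm above $4.1L_n$. In either case (8) gives $f_n(x)=f_n(y)$. Since $g_n$ is $\frac1{2L_n}$-Lipschitz, Lemma 3 gives $(f_n(x)-f_n(y))^2\le\frac{1}{4L_n^2}|x-y|^2W(x)$. Therefore
$$X_n:=\sum_{e\in E}(df_n(e))^2\ \le\ \tilde X_n:=\frac{L_0^2}{4L_n^2}\sum_{\substack{x\ne y\text{ small}\\|x|\le5L_n,\ |x-y|\le L_0}}W(x),\tag{10}$$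
where the sum is over ordered pairs. The right-hand side is defined for every $n\ge1$ and does not involve $n_0$. The weight $W$ depends only on big points, which are independent of the small points, and the small points form a Poisson process of intensity at most $\eta$. By the two-point Mecke formula and Lemma 3, for every $n\ge1$,
$$\mathbf E\tilde X_n\le\frac{L_0^2}{4L_n^2}\cdot\eta^2\cdot25\pi L_n^2\cdot\pi L_0^2\cdot2=C_0,\qquad C_0:=\tfrac{25}2\pi^2\eta^2L_0^4<\infty.\tag{11}$$
This is twice the bound found for bounded radii.

**Step 11: averaging over scales.** By (11) and Fatou's lemma, $\mathbf E\bigl[\liminf_N\frac1N\sum_{n\le N}\tilde X_n\bigr]\le C_0$. So almost surely this $\liminf$ is finite, every $\tilde X_n$ is finite, $n_0<\infty$, and $\Gamma$ is locally finite (Lemma 1). Fix a configuration with these properties in which, moreover, every bounded region contains finitely many points. Let $o$ be any vertex. Take $N_1\ge n_0$ with $|o|\le L_{N_1}$, and for $N>N_1$ set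
$$F_N=\frac1{N-N_1}\sum_{n=N_1+1}^Nf_n.$$
By (8), $F_N(o)=1$, and $F_N=0$ at vertices with $|x|\ge4.1L_N$. So $F_N$ vanishes off a finite vertex set. The ranges in (9) are disjoint for different $n$, so each edge has $df_n(e)\ne0$ for at most one $n\in(N_1,N]$. Hence
$$\sum_e(dF_N(e))^2=\frac1{(N-N_1)^2}\sum_{n=N_1+1}^NX_n\ \le\ \frac{N}{(N-N_1)^2}\cdot\frac1N\sum_{n\le N}\tilde X_n.\tag{12}$$
The first factor tends to $0$, and the second stays bounded along a subsequence, so the $\liminf$ of the right-hand side is $0$. Restrict $F_N$ to the component of $o$, and let $A$ be the set of its vertices with $|x|<4.1L_N$. If the component is infinite, (1) with unit conductances shows that it is recurrent. If it is finite, it is trivially recurrent. Since $o$ was arbitrary, Theorem A is proved. $\blacksquare$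

Neither $\mathbf E[r^{4+\varepsilon}]=\infty$ nor the existence of an $\infty$-cluster was used, only $\eta<\infty$ and $\mathbf E[r^2]<\infty$.

## Infinite second moment and arbitrary weights: Theorem B(1) and B(2)

**Proof of B(1).** The two statements on degrees are Lemma 1. If the walk is defined, then $\mathbf E[r^2]<\infty$, and Theorem A gives recurrence. $\blacksquare$

**Proof of B(2).** Work on the almost sure event of Step 11, which does not involve conductances. Take any conductances with $0<c(\langle m_i,m_j\rangle)\le\psi(\max(r_i,r_j))$. Edges with a big endpoint contribute $0$ to the energy of $F_N$, whatever their conductance. Edges between small points have conductance at most $\psi(R_0)$, as $\psi$ is nondecreasing. So the energy of $F_N$ is at most $\psi(R_0)$ times the right-hand side of (12), and its $\liminf$ is still $0$. For an infinite component, $c(o)\in(0,\infty)$, and (1) gives recurrence. The exceptional null set does not depend on the conductances. $\blacksquare$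

## Logarithmic growth of the resistance: Theorem B(3)

Inequality (12) already bounds resistances from below, but only along a subsequence, because Fatou's lemma was used. To control all scales we replace Fatou by an ergodic theorem. That requires stationarity under all translations, which the fixed grids $L_k\mathbf Z^2$ destroy. So we first randomize the grids.

**Fact (Nguyen–Zessin ergodic theorem).** If $\zeta$ is a stationary random measure on $\mathbf R^2$ with $\mathbf E\,\zeta([0,1]^2)<\infty$, then almost surely $\zeta(B(0,R))/(\pi R^2)\to\mathbf E[\zeta([0,1]^2)\mid\mathcal I]$ as $R\to\infty$, where $\mathcal I$ is the invariant $\sigma$-field.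

*Example.* For the Poisson process of vertices itself, the limit is $\eta$.

**Step 12: stationary nested grids.** Replace $L_k\mathbf Z^2$ by $u_k+L_k\mathbf Z^2$. Here $u_0$ is uniform on $[0,L_0)^2$ and $u_k=u_{k-1}+L_{k-1}a_k$, the $a_k$ are i.i.d. uniform on $\{0,\dots,\lambda-1\}^2$, and everything is independent of the marked Poisson process. The grids are nested, because $u_k\equiv u_{k-1}$ modulo $L_{k-1}\mathbf Z^2$ and $L_k\mathbf Z^2\subset L_{k-1}\mathbf Z^2$. By induction $u_k$ is uniform on $[0,L_k)^2$: a uniform point of $[0,L_{k-1})^2$ is shifted to a uniformly chosen one of the $\lambda^2$ subsquares. For $j\le k$ the grid of level $j$ is $u_k+L_j\mathbf Z^2$, so the grids of levels $0,\dots,k$ are translation-equivariant functions of $u_k$ modulo $L_k\mathbf Z^2$, whose law is translation invariant. So all finite-dimensional laws, and hence the joint law of all the grids, are translation invariant.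

For each fixed realization of the grids, all definitions and estimates above hold with the same constants. They used only the sizes of the boxes, their nesting, the invariance of the grids of level at most $k$ under $L_k\mathbf Z^2$, and counts that do not depend on the position of the grid. By Fubini's theorem the almost sure statements hold for the random grids.

**Step 13: convergence of the energy bounds.** The purpose is to show that $\tilde X_n$ converges. Consider
$$\zeta=\sum_{x\text{ small}}\#\{y\text{ small}:0<|x-y|\le L_0\}\;W(x)\,\delta_x .$$
It is a translation-covariant function of the marked Poisson process and the grids, whose joint law is translation invariant. So $\zeta$ is stationary. As in (11), its intensity is at most $\eta^2\cdot\pi L_0^2\cdot2<\infty$. By the ergodic theorem $\zeta(B(0,R))/(\pi R^2)$ converges almost surely to a finite limit whose mean is the intensity. Since $\tilde X_n=\frac{L_0^2}{4L_n^2}\,\zeta(B(0,5L_n))$, almost surely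
$$\tilde X_n\to\tilde X_\infty<\infty,\qquad\mathbf E\tilde X_\infty\le\frac{L_0^2}4\cdot25\pi\cdot2\pi\eta^2L_0^2=C_0 .$$
A random variable with mean at most $C_0$ cannot exceed $C_0$ almost surely, so $\mathbf P(\tilde X_\infty\le C_0)>0$.

**Step 14: the rate.** Let $o$ be a vertex of the $\infty$-cluster; here $\{|x|\ge R\}$ stands for the set of vertices of the $\infty$-cluster with $|x|\ge R$. Since $F_N(o)=1$ and $F_N=0$ on $|x|\ge5L_N$, (1) and (12) give
$$R_{\rm eff}(o\leftrightarrow\{|x|\ge5L_N\})\ge\frac{(N-N_1)^2}{\sum_{n\le N}\tilde X_n}.$$
The denominator is positive: otherwise (12) would make $C_{\rm eff}$ zero, while $C_{\rm eff}$ equals $c(o)$ times an escape probability, which is positive in an infinite connected graph. The resistance $R_{\rm eff}(o\leftrightarrow\{|x|\ge R\})$ is nondecreasing in $R$. So for $5L_N\le R<5L_{N+1}$,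
$$\frac{R_{\rm eff}(o\leftrightarrow\{|x|\ge R\})}{\log R}\ge\frac{(N-N_1)^2}{\log(5L_{N+1})\,\sum_{n\le N}\tilde X_n}.$$
As $N\to\infty$, $\log(5L_{N+1})\sim N\log\lambda$ and $\frac1N\sum_{n\le N}\tilde X_n\to\tilde X_\infty$. Hence almost surely
$$\Lambda:=\liminf_{R\to\infty}\frac{R_{\rm eff}(o\leftrightarrow\{|x|\ge R\})}{\log R}\ \ge\ \frac1{\tilde X_\infty\log\lambda},\tag{13}$$
with the right side read as $+\infty$ if $\tilde X_\infty=0$.

**Step 15: a deterministic constant.** The right side of (13) is random and is controlled only with positive probability. The purpose of this step is to show that $\Lambda$ is almost surely constant.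

*Independence of $o$.* Let $o,o'$ be vertices of the (almost surely unique) $\infty$-cluster, and fix a path of $\ell$ edges between them. Let $R$ exceed the norms of all its vertices, and short $\{|x|\ge R\}$ to a single vertex $\Delta$. Only finitely many vertices lie in $|x|<R$, and degrees are finite, so the edges that matter form a finite connected network. By the triangle inequality for effective resistance in this network, replacing $o$ by $o'$ changes $R_{\rm eff}(\cdot\leftrightarrow\Delta)$ by at most the resistance between $o$ and $o'$. By Rayleigh monotonicity the latter is at most the resistance $\ell$ of the path alone. This bound does not depend on $R$, so after division by $\log R$ the $\liminf$ is the same.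

*Independence of the origin.* For $t\in\mathbf R^2$ and $R>|t|$ we have $\{|x|\ge R+|t|\}\subset\{|x-t|\ge R\}\subset\{|x|\ge R-|t|\}$. So $R_{\rm eff}(o\leftrightarrow\{|x-t|\ge R\})$ lies between the resistances for the radii $R-|t|$ and $R+|t|$ around $0$. Since $\log(R\pm|t|)\sim\log R$, the $\liminf$ does not change when the disc is centered at $t$.

So $\Lambda$ is a translation-invariant function of the marked Poisson process alone; the grids do not enter its definition. That process is ergodic, so $\Lambda$ is almost surely constant. By (13) and Step 13, $\Lambda\ge1/(C_0\log\lambda)$ with positive probability. Hence almost surely, for every vertex $o$ of the $\infty$-cluster,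
$$\Lambda\ \ge\ c:=\frac1{C_0\log100}>0,\qquad C_0=\tfrac{25}2\pi^2\eta^2(2R_0)^4.\qquad\blacksquare$$
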